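
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Spectrality of Moran--Sierpinski measures:\\ the divisibility condition is necessary but not sufficient}


\begin{abstract}
Let $\mathcal D=\{(0,0)^t,(1,0)^t,(0,1)^t\}$, let $A_n$ be nonsingular $2\times2$ integer matrices, and let $\mu$ be the infinite convolution of the uniform measures on $A_1^{-1}\cdots A_n^{-1}\mathcal D$. It was conjectured that, when $\mu$ is a compactly supported probability measure, $L^2(\mu)$ has an orthonormal basis of exponentials if and only if $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge2$. We show that the condition is necessary but not sufficient. The counterexample has $|\det A_n|=3$ for all $n$; there $\mu$ has a density bounded by $1$, spectrality would force this density to be an indicator function, and a mechanism based on carries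 in ternary addition prevents this. We also give a criterion under which the condition is sufficient; it covers sequences taking finitely many values whose inverse products are uniformly summable.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathcal D=\{(0,0)^t,(1,0)^t,(0,1)^t\}$ be the Sierpinski digit set, and for a finite set $E\subset\mathbb R^2$ let $\delta_E=\frac1{\#E}\sum_{e\in E}\delta_e$. Given nonsingular matrices $A_n\in M_2(\mathbb Z)$, $n\ge1$, the \emph{Moran--Sierpinski measure} is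
\[
\mu_{\{A_n,\,n\ge1\}}=\delta_{A_1^{-1}\mathcal D}*\delta_{A_1^{-1}A_2^{-1}\mathcal D}*\delta_{A_1^{-1}A_2^{-1}A_3^{-1}\mathcal D}*\cdots ,
\]
the weak limit of the finite partial convolutions, whenever this limit exists as a probability measure. Put $B_n=A_n\cdots A_1$, and let $X_1,X_2,\dots$ be independent and uniformly distributed on $\mathcal D$. When $\mu_{\{A_n\}}$ exists, it is the law of the random series
\begin{equation}\label{eq:series}
\sum_{n\ge1}B_n^{-1}X_n ,
\end{equation}
which then converges almost surely (Lemma~\ref{lem:series}).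

Write $e_\lambda(x)=e^{2\pi i\langle\lambda,x\rangle}$. A Borel probability measure $\mu$ on $\mathbb R^2$ is \emph{spectral} if there is a set $\Lambda\subset\mathbb R^2$, a \emph{spectrum} of $\mu$, such that $\{e_\lambda:\lambda\in\Lambda\}$ is an orthonormal basis of $L^2(\mu)$. (The conjecture below concerns measures with compact support. We do not include compact support in the definition, since the positive results do not need it; the counterexample has it.) Which Moran--Sierpinski measures are spectral? The following answer was proposed as Conjecture~1.7 of \cite{source}.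

\begin{conjecture}[\cite{source}]\label{conj}
Let $A_n\in M_2(\mathbb Z)$ be such that $\mu_{\{A_n,n\ge1\}}$ is a Borel probability measure with compact support. Then $\mu_{\{A_n,n\ge1\}}$ is a spectral measure if and only if $\frac13(1,-1)A_n\in\mathbb Z^2$ for $n\ge2$.
\end{conjecture}

With
\[
v=\tfrac13(1,-1)^t
\]
the condition reads $A_n^tv\in\mathbb Z^2$. It is natural for the following reason. The Fourier transform of $\delta_{\mathcal D}$ vanishes exactly on $\pm v+\mathbb Z^2$ (Lemma~\ref{lem:mask}), and $\{0,v,-v\}$ is a spectrum of $\delta_{\mathcal D}$. If one combines these frequencies over successive levels, considering the sums $\sum_{i\le n}B_i^tx_i$ with $x_i\in\{0,v,-v\}$, then the condition for indices at least $2$ makes them orthogonal; since there are $3^n$ of them, they form a spectrum of the $n$-th partial convolution (this computation is made in Section~\ref{sec:suff}). So every finite level is spectral, and the question is whether completeness survives the passage to the limit. The matrix $A_1$ plays no role, because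 it only transforms the measure linearly. In the simplest case, $A_n=pI$ with $p\ge2$, Theorem~\ref{thm:suff}(b) below shows that $\mu$ is spectral exactly when $3\mid p$, as conjectured; in particular the standard Sierpinski gasket measure, $p=2$, is not spectral.

\subsection{Results}

Let $|\cdot|$ be the sup norm on $\mathbb R^2$ and $\|\cdot\|$ the induced matrix norm (the maximal absolute row sum), and write $M^{-t}=(M^t)^{-1}$.

\begin{theorem}\label{thm:counter}
There are $A_n\in M_2(\mathbb Z)$ with $|\det A_n|=3$ and $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge1$, and with $\sum_n\|B_n^{-1}\|<\infty$, such that $\mu_{\{A_n\}}$ is not spectral. The measure $\mu_{\{A_n\}}$ is compactly supported and absolutely continuous with density at most $1$.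
\end{theorem}

Hence Conjecture~\ref{conj} is false. Its ``only if'' half is true:

\begin{theorem}\label{thm:nec}
If $A_n\in M_2(\mathbb Z)$ are nonsingular and $\mu_{\{A_n\}}$ exists and is spectral, then $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge2$.
\end{theorem}

The ``if'' half holds when the tails of the sequence do not degenerate.

\begin{theorem}\label{thm:suff}
Let $A_n\in M_2(\mathbb Z)$ be nonsingular.
\begin{itemize}
\item[\rm(a)] Let $\mu_{\{A_n\}}$ exist with $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge2$, and let $\nu_n=\mu_{\{A_{n+1},A_{n+2},\dots\}}$. If there are $c,\eta>0$ such that for infinitely many $n$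
\[
|\hat\nu_n(\xi)|\ge c\qquad\text{for all }|\xi|\le\tfrac12+\eta,
\]
then $\mu_{\{A_n\}}$ is spectral.
\item[\rm(b)] In particular, if $\{A_n:n\ge2\}$ is finite and
\begin{equation}\label{eq:unifsum}
\sum_{k\ge1}\ \sup_{n\ge1}\|A_{n+1}^{-1}\cdots A_{n+k}^{-1}\|<\infty ,
\end{equation}
then $\mu_{\{A_n\}}$ is spectral if and only if $\frac13(1,-1)A_n\in\mathbb Z^2$ for all $n\ge2$.
\end{itemize}
\end{theorem}

In (a) the tail measures $\nu_n$ exist by Lemma~\ref{lem:series}. In (b) the existence of $\mu_{\{A_n\}}$ is automatic: the terms with $n=1$ in \eqref{eq:unifsum} give $\sum_n\|B_n^{-1}\|<\infty$, so Lemma~\ref{lem:series} applies.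

\subsection{Where spectrality is lost}

Suppose that $|\det A_n|=3$ and $A_n^tv\in\mathbb Z^2$ for all $n$, and that $\sum_n\|B_n^{-1}\|<\infty$. Let $D_{(0)}=\{0\}$ and $D_{(n)}=A_nD_{(n-1)}+\mathcal D$ be the integer digit sets. Then $D_{(n)}$ is a complete residue system modulo $B_n\mathbb Z^2$, and the set $\Omega_n=B_n^{-1}(D_{(n)}+[0,1)^2)$ has area $1$. The measures $\mathbf 1_{\Omega_n}dx$ converge weakly to $\mu$, so $\mu$ has a density $f$ with $0\le f\le1$. We shall see that if $\mu$ is spectral, then $f$ is itself an indicator function. In that case no $L^2$ norm is lost in the limit, the convergence $\mathbf 1_{\Omega_n}\to f$ is strong, and $\Omega_n$ must overlap almost entirely with its translate by any $h_n\to0$. To disprove the conjecture it is therefore enough to make the sets $\Omega_n$ so jagged that, along a subsequence and for certain translations tending to $0$, the overlap stays below $\frac12$.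

In suitable coordinates a run of the map $\mathrm{diag}(1,3)$ with the Sierpinski digits produces the points $(N(\tau),\tau)$, where $N(\tau)$ is the number of ternary digits of $\tau$ equal to $2$. Running it twice with a coordinate swap gives an almost square array of cells whose $\sigma$-th column has been shifted vertically by $N(\sigma)$ side lengths of the array (Figure~\ref{fig:stage}). A horizontal translation by $u$ cells compares $N(\sigma)$ with $N(\sigma+u)$, and these rarely agree if $u$ has many isolated nonzero digits. Their difference is a vertical translation at the next coarser level, to which a shear adds a horizontal one by a number that again has many nonzero digits; so the mismatch propagates through all levels.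

Sections~\ref{sec:prelim}--\ref{sec:assembly} prove Theorem~\ref{thm:counter}; Sections~\ref{sec:nec} and~\ref{sec:suff}, which need only Section~\ref{sec:prelim}, prove Theorems~\ref{thm:nec} and~\ref{thm:suff}.

\section{Preliminaries}\label{sec:prelim}

We write $\hat\mu(\xi)=\int e^{-2\pi i\langle\xi,x\rangle}\,d\mu(x)$ and $\gamma(\xi)=\hat\delta_{\mathcal D}(\xi)=\frac13(1+e^{-2\pi i\xi_1}+e^{-2\pi i\xi_2})$. The function $\gamma$ is $\mathbb Z^2$-periodic. All matrices $A_n$ are nonsingular integer matrices. Probabilities and expectations are denoted by $\mathbb P$ and $\mathbb E$.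

\begin{lemma}\label{lem:mask}
{\rm(i)} $\gamma(\xi)=0$ if and only if $\xi\in\pm v+\mathbb Z^2$. {\rm(ii)} $\sum_{w\in\{0,v,-v\}}|\gamma(\xi+w)|^2=1$ for all $\xi$.
\end{lemma}
\begin{proof}
(i) Let $|z|=|z'|=1$ and $1+z+z'=0$. The imaginary parts of $z,z'$ are opposite, so their real parts have equal absolute value; as the real parts add to $-1$, both are $-\frac12$. Hence $1+z+z'=0$ if and only if $\{z,z'\}=\{e^{2\pi i/3},e^{-2\pi i/3}\}$, and (i) follows with $z=e^{-2\pi i\xi_1}$, $z'=e^{-2\pi i\xi_2}$. (ii) The numbers $\langle v,d\rangle$, $d\in\mathcal D$, are $0,\frac13,-\frac13$. So the $3\times3$ matrix $(e^{-2\pi i\langle w,d\rangle})_{w,d}$ is a Fourier matrix, $\sqrt3$ times a unitary one, and the sum equals $\frac19\cdot3\cdot\sum_{d\in\mathcal D}|e^{-2\pi i\langle\xi,d\rangle}|^2=1$.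
\end{proof}

\begin{lemma}\label{lem:series}
Suppose that $\mu=\mu_{\{A_n\}}$ exists.
\begin{itemize}
\item[\rm(i)] The series \eqref{eq:series} converges almost surely, its sum has law $\mu$, $\|B_n^{-1}\|\to0$, and all tail measures $\mu_{\{A_{N+1},A_{N+2},\dots\}}$ exist.
\item[\rm(ii)] $\hat\mu(\xi)=\prod_{n\ge1}\gamma(B_n^{-t}\xi)$, and $\hat\mu(\xi)=0$ if and only if some factor vanishes, that is,
\[
\xi\in\bigcup_{n\ge1}B_n^t(\pm v+\mathbb Z^2).
\]
\end{itemize}
Conversely, if $\sum_n\|B_n^{-1}\|<\infty$, then $\mu$ exists and has compact support.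
\end{lemma}
\begin{proof}
The $n$-th partial convolution is the law of the $n$-th partial sum of \eqref{eq:series}. By a theorem of L\'evy, a series of independent real random variables that converges in law converges almost surely. Applied to the two coordinates this gives the almost sure convergence. Hence $B_n^{-1}X_n\to0$ in probability. As $X_n$ takes each of the values $(1,0)^t$, $(0,1)^t$ with probability $\frac13$, both columns of $B_n^{-1}$ tend to $0$. Multiplying the convergent tail $\sum_{n>N}B_n^{-1}X_n$ by $B_N$ and using $B_NB_n^{-1}=A_{N+1}^{-1}\cdots A_n^{-1}$, we see that the tail measures exist.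

For (ii), $\hat\mu(\xi)=\prod_{n\le N}\gamma(B_n^{-t}\xi)\cdot\varphi_N(\xi)$, where $\varphi_N$ is the Fourier transform of the law of $\sum_{n>N}B_n^{-1}X_n$. This remainder tends to $0$ almost surely, so $\varphi_N(\xi)\to1$ for each $\xi$. Thus the product converges to $\hat\mu(\xi)$, and if no factor vanishes, then $\hat\mu(\xi)\ne0$ (take $N$ with $\varphi_N(\xi)\neq0$). The zeros of the factors are given by Lemma~\ref{lem:mask}(i). The converse statement holds because $|X_n|\le1$, so that \eqref{eq:series} converges uniformly.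
\end{proof}

Since $\langle e_\lambda,e_{\lambda'}\rangle_{L^2(\mu)}=\hat\mu(\lambda'-\lambda)$, a family $\{e_\lambda\}_{\lambda\in\Lambda}$ is orthonormal if and only if $\hat\mu$ vanishes on all differences of distinct elements of $\Lambda$. Translates of spectra are spectra, so we may always assume $0\in\Lambda$; then $\Lambda\setminus\{0\}$ lies in the zero set of $\hat\mu$. If $Y$ has law $\mu$ and $M$ is nonsingular, then $\Lambda$ is a spectrum of $\mu$ if and only if $M^{-t}\Lambda$ is a spectrum of the law of $MY$.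

\begin{lemma}\label{lem:complete}
Let $\{e_\lambda\}_{\lambda\in\Lambda}$ be orthonormal in $L^2(\mu)$. Then $\sum_{\lambda\in\Lambda}|\hat\mu(\xi+\lambda)|^2\le1$ for all $\xi$. If $\Lambda$ is a spectrum, there is equality for all $\xi$; if there is equality for a dense set of $\xi$, then $\Lambda$ is a spectrum.
\end{lemma}
\begin{proof}
We have $\langle e_{-\xi},e_\lambda\rangle=\hat\mu(\xi+\lambda)$ and $\|e_{-\xi}\|=1$, so the first two claims are Bessel's inequality and Parseval's identity. Equality at $\xi$ means that $e_{-\xi}$ lies in the closed span of $\{e_\lambda\}_{\lambda\in\Lambda}$. If this holds for a dense set of $\xi$, it holds for all $\xi$, since $\xi\mapsto e_{-\xi}\in L^2(\mu)$ is continuous by dominated convergence. Finally, all exponentials together span a dense subspace: if $g\in L^2(\mu)$ is orthogonal to all of them, the complex measure $g\mu$ has zero Fourier transform, so $g=0$ $\mu$-a.e.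
\end{proof}

\section{Determinant three: spectrality forces an indicator density}\label{sec:det3}

Throughout this section we assume that
\begin{equation}\label{eq:standing}
|\det A_n|=3\quad\text{and}\quad A_n^tv\in\mathbb Z^2\quad\text{for all }n\ge1,\qquad\text{and}\qquad \sum_{n\ge1}\|B_n^{-1}\|<\infty .
\end{equation}
By Lemma~\ref{lem:series}, $\mu=\mu_{\{A_n\}}$ exists and has compact support. Recall that
\[
D_{(0)}=\{0\},\qquad D_{(n)}=A_nD_{(n-1)}+\mathcal D\subset\mathbb Z^2 .
\]
The partial sum $\sum_{j\le n}B_j^{-1}X_j$ equals $B_n^{-1}\sum_{j\le n}A_n\cdots A_{j+1}X_j$, and the last sum takes values in $D_{(n)}$.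

\begin{lemma}\label{lem:residue}
$D_{(n)}$ is a complete residue system of $\mathbb Z^2/B_n\mathbb Z^2$ with exactly $3^n$ elements. In particular each element of $D_{(n)}$ has a unique representation $\sum_{j\le n}A_n\cdots A_{j+1}d_j$ with $d_j\in\mathcal D$, and the $n$-th partial sum of \eqref{eq:series} is $B_n^{-1}$ times a uniformly distributed element of $D_{(n)}$.
\end{lemma}
\begin{proof}
Let $\mathcal L=\{x\in\mathbb Z^2:x_1\equiv x_2\bmod 3\}$, a sublattice of index $3$ for which $\mathcal D$ is a complete residue system. Since $(1,-1)A_n\in3\mathbb Z^2$, we have $A_n\mathbb Z^2\subset\mathcal L$, and since $A_n\mathbb Z^2$ also has index $3$, $A_n\mathbb Z^2=\mathcal L$. This is where $|\det A_n|=3$ is used. Now induct on $n$: given $x\in\mathbb Z^2$, write $x=d+A_ny$ with $d\in\mathcal D$, and $y=d'+B_{n-1}w$ with $d'\in D_{(n-1)}$; then $x=(A_nd'+d)+B_nw$. So $D_{(n)}$ meets each of the $3^n$ classes, and it has at most $3^n$ elements. As there are $3^n$ digit strings $(d_1,\dots,d_n)$, representations are unique.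
\end{proof}

\begin{proposition}\label{prop:indicator}
Under \eqref{eq:standing}, $\mu=f\,dx$ with $0\le f\le1$ and $\sum_{k\in\mathbb Z^2}f(x+k)=1$ for a.e.\ $x$. If $\mu$ is spectral, then $f$ is a.e.\ equal to an indicator function.
\end{proposition}
\begin{proof}
\emph{The density.} Let $0\ne k\in\mathbb Z^2$. For large $n$ we have $0<|B_n^{-t}k|<1$, so $B_n^{-t}k\notin\mathbb Z^2$. Then $x\mapsto e^{-2\pi i\langle B_n^{-t}k,x\rangle}$ is trivial on $B_n\mathbb Z^2$ but not on $\mathbb Z^2$, so it is a nontrivial character of $\mathbb Z^2/B_n\mathbb Z^2$, and by Lemma~\ref{lem:residue} its sum over $D_{(n)}$ is $0$. In other words, the Fourier transform of the $n$-th partial convolution vanishes at $k$ for all large $n$, and therefore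
\begin{equation}\label{eq:muk}
\hat\mu(k)=0\qquad(0\ne k\in\mathbb Z^2).
\end{equation}
Hence $\mu$ projects to Haar measure on $\mathbb R^2/\mathbb Z^2$. If $E$ is a Borel set inside a translate of $[0,1)^2$, this gives $\mu(E)\le\mu(E+\mathbb Z^2)=|E|$; so $\mu$ has a density $f\le1$, and its periodization is $1$.

\emph{Spectral implies indicator.} Let $\Lambda\ni0$ be a spectrum. By Lemma~\ref{lem:series}(ii), $\Lambda\setminus\{0\}\subset\bigcup_nB_n^t(\pm v+\mathbb Z^2)$, which is contained in $\mathbb Z^2$ because $B_n^tv=A_1^t\cdots A_{n-1}^t(A_n^tv)$. By \eqref{eq:muk} the exponentials $e_k$, $k\in\mathbb Z^2$, are orthonormal in $L^2(\mu)$, so the complete subfamily $\Lambda$ must be all of $\mathbb Z^2$. Lemma~\ref{lem:complete} gives $\sum_{k\in\mathbb Z^2}|\hat\mu(\xi+k)|^2=1$ for every $\xi$. Integrating over $[0,1)^2$ and using Plancherel's theorem we obtain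
\[
1=\int_{\mathbb R^2}|\hat\mu|^2\,d\xi=\int f^2\,dx .
\]
Since also $\int f\,dx=1$, we get $\int f(1-f)\,dx=0$, and as $0\le f\le1$, $f\in\{0,1\}$ a.e.
\end{proof}

\begin{example}
Take all $A_n$ equal to $A=\begin{pmatrix}2&1\\-1&-2\end{pmatrix}$. Then $A^2=3I$, and \eqref{eq:standing} and \eqref{eq:unifsum} hold. By Theorem~\ref{thm:suff}(b), $\mu$ is spectral, so by Proposition~\ref{prop:indicator} it is Lebesgue measure on a set whose $\mathbb Z^2$-translates tile the plane up to null sets. Our counterexample will use this matrix among others.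
\end{example}

To show that a limit density is not an indicator we use a quantity that depends only on the finite digit sets. For $z\in\mathbb Z^2$ let
\[
\theta_n(z)=3^{-n}\,\#\{d\in D_{(n)}:d+z\in D_{(n)}\}.
\]

\begin{lemma}\label{lem:overlap}
Assume \eqref{eq:standing} and let $f$ be a.e.\ equal to an indicator function. If $z_n\in\mathbb Z^2$ and $B_n^{-1}z_n\to0$ along a sequence of $n\to\infty$, then $\theta_n(z_n)\to1$ along this sequence.
\end{lemma}
\begin{proof}
Let $\Omega_n=\bigcup_{d\in D_{(n)}}B_n^{-1}(d+[0,1)^2)$, a disjoint union of $3^n$ sets of area $3^{-n}$. The measure $\mathbf 1_{\Omega_n}dx$ is the law of $B_n^{-1}(d+Y)$ with $d$ uniform on $D_{(n)}$ and $Y$ uniform on $[0,1)^2$, independent. The law of $B_n^{-1}d$ tends weakly to $\mu$ and $B_n^{-1}Y\to0$, so $\mathbf 1_{\Omega_n}dx\to\mu$ weakly. Since $\|\mathbf 1_{\Omega_n}\|_{L^2}=1$ and continuous functions with compact support are dense in $L^2(\mathbb R^2)$, $\mathbf 1_{\Omega_n}\to f$ weakly in $L^2$. If $f=\mathbf 1_\Omega$ a.e., then $|\Omega|=\int f\,dx=1$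 and $|\Omega_n\cap\Omega|\to\int f^2\,dx=\int f\,dx=1$, hence $|\Omega_n\,\triangle\,\Omega|\to0$. Put $h_n=B_n^{-1}z_n\to0$. By continuity of translations in $L^1$, $|\Omega\,\triangle\,(\Omega+h_n)|\to0$, and therefore $|\Omega_n\cap(\Omega_n+h_n)|\to1$. As $z_n$ is an integer vector, each cell of $\Omega_n$ and each cell of $\Omega_n+h_n$ coincide or are disjoint, so $|\Omega_n\cap(\Omega_n+h_n)|=3^{-n}\#(D_{(n)}\cap(D_{(n)}+z_n))=\theta_n(z_n)$.
\end{proof}

By Proposition~\ref{prop:indicator} and Lemma~\ref{lem:overlap}, Theorem~\ref{thm:counter} follows once we find matrices satisfying \eqref{eq:standing} and vectors $z_n\in\mathbb Z^2$ with $B_n^{-1}z_n\to0$ and $\theta_n(z_n)\le\frac12$ along a sequence of $n\to\infty$.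

\section{One stage of the construction}\label{sec:stage}

\subsection{Coordinates}

The integer matrices with $|\det A|=3$ and $A^tv\in\mathbb Z^2$ are those with $A\mathbb Z^2=\mathcal L$, where $\mathcal L$ is the lattice from the proof of Lemma~\ref{lem:residue}. Since $\mathcal L=\{x\in\mathbb Z^2:2x_1+x_2\equiv0\bmod3\}$, this suggests the coordinates $(x_1,2x_1+x_2)$. Put
\[
P=\begin{pmatrix}1&0\\2&1\end{pmatrix},\qquad
T=\begin{pmatrix}1&0\\0&3\end{pmatrix},\qquad
S=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad
U_\lambda=\begin{pmatrix}1&\lambda\\0&1\end{pmatrix},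
\]
and mark objects in the new coordinates by a tilde: $\tilde A=PAP^{-1}$, $\tilde B_n=PB_nP^{-1}$, and
\[
\tilde{\mathcal D}=P\mathcal D=\{(0,0),(0,1),(1,2)\},\qquad \tilde D_{(n)}=PD_{(n)} ,
\]
so that $\tilde D_{(n)}=\tilde A_n\tilde D_{(n-1)}+\tilde{\mathcal D}$. Since $P\mathcal L=T\mathbb Z^2$, the admissible matrices are exactly $\tilde A=TW$ with $W\in GL_2(\mathbb Z)$. So in each step we apply some unimodular matrix, multiply the second coordinate by $3$, and add a digit. We use three choices of $\tilde A$: $T$, $TS$ and $TSU_\lambda^{-1}$ with an integer $\lambda\ge0$. In the original coordinates they are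
\[
P^{-1}TP=\begin{pmatrix}1&0\\4&3\end{pmatrix},\qquad
P^{-1}TSU_\lambda^{-1}P=\begin{pmatrix}2&1\\-1-6\lambda&-2-3\lambda\end{pmatrix},
\]
the matrix for $TS$ being the second one with $\lambda=0$. As a check, the determinants are $\pm3$ and multiplication by $(1,-1)$ from the left gives $(-3,-3)$ and $(3+6\lambda,3+3\lambda)$.

\subsection{Counting twos}

For an integer $\tau\ge0$ let $N(\tau)$ be the number of ternary digits of $\tau$ that equal $2$. Applying $T$ repeatedly builds up a ternary number in the second coordinate, while the first coordinate counts its digits $2$: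

\begin{lemma}\label{lem:run}
Let $E_1=\tilde{\mathcal D}$ and $E_s=TE_{s-1}+\tilde{\mathcal D}$. Then $E_s=\{(N(\tau),\tau):0\le\tau<3^s\}$.
\end{lemma}
\begin{proof}
For $s=1$ this is the definition of $\tilde{\mathcal D}$. Further, $T(N(\tau),\tau)=(N(\tau),3\tau)$, and adding $(0,0)$, $(0,1)$, $(1,2)$ gives $(N(3\tau+j),3\tau+j)$ for $j=0,1,2$.
\end{proof}

The map $T$ does not expand the first coordinate, so a run of $T$ must be followed by a swap and a second run. The \emph{stage} $(m,\lambda)$, where $m\ge1$ and $\lambda\ge0$ are integers, consists of the $2m$ matrices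
\begin{equation}\label{eq:stage}
TSU_\lambda^{-1},\ \underbrace{T,\dots,T}_{m-1},\ TS,\ \underbrace{T,\dots,T}_{m-1}
\end{equation}
in this order of application.

\begin{lemma}\label{lem:stage}
The product of the matrices of the stage $(m,\lambda)$ (later ones on the left) is $G=3^mU_\lambda^{-1}$. If $\tilde D$ is the digit set before the stage, then the digit set after it is $G\tilde D+\mathcal E$, where
\begin{equation}\label{eq:E}
\mathcal E=\{\varepsilon(\sigma,\tau):0\le\sigma,\tau<3^m\},\qquad
\varepsilon(\sigma,\tau)=\bigl(\sigma+N(\tau),\ \tau+3^mN(\sigma)\bigr).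
\end{equation}
The $9^m$ points $\varepsilon(\sigma,\tau)$ form a complete residue system modulo $3^m\mathbb Z^2$.
\end{lemma}
\begin{proof}
The product is $T^mS\,T^mS\,U_\lambda^{-1}$, and $ST^mS=\mathrm{diag}(3^m,1)$, so it equals $T^m\,\mathrm{diag}(3^m,1)\,U_\lambda^{-1}=3^mU_\lambda^{-1}$. Each half of the stage adds the digit set $E_m$ of Lemma~\ref{lem:run}, so the digit set after the stage is $T^mS(T^mSU_\lambda^{-1}\tilde D+E_m)+E_m$, and the digits of the whole stage are
\[
T^mS\,(N(\sigma),\sigma)+(N(\tau),\tau)=(\sigma,3^mN(\sigma))+(N(\tau),\tau)=\varepsilon(\sigma,\tau).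
\]
Modulo $3^m$ the second coordinate determines $\tau$, and then the first determines $\sigma$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.42cm,y=0.19cm]
\foreach \sx/\sn in {0/0,1/0,2/1,3/0,4/0,5/1,6/1,7/1,8/2}{
  \foreach \tx/\tn in {0/0,1/0,2/1,3/0,4/0,5/1,6/1,7/1,8/2}{
    \filldraw[fill=gray!35,draw=gray!90,very thin] (\sx+\tn,\tx+9*\sn) rectangle (\sx+\tn+1,\tx+9*\sn+1);
  }
}
\draw[dashed] (-1,0)--(12,0);
\draw[dashed] (-1,9)--(12,9);
\draw[dashed] (-1,18)--(12,18);
\draw[dashed] (-1,27)--(12,27);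
\node[left] at (-1,0) {$0$};
\node[left] at (-1,9) {$9$};
\node[left] at (-1,18) {$18$};
\node[left] at (-1,27) {$27$};
\end{tikzpicture}
\caption{The set $\mathcal E+[0,1)^2$ of one stage for $m=2$ (vertical scale compressed). It consists of $81$ unit cells $\varepsilon(\sigma,\tau)+[0,1)^2$ with $0\le\sigma,\tau<9$. Column $\sigma$ is raised by $9N(\sigma)$, where $N$ counts the ternary digits equal to $2$; within a column the cell of height $\tau$ is displaced to the right by $N(\tau)$.}
\label{fig:stage}
\end{figure}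

\subsection{What a horizontal shift sees}\label{sec:heur}

\begin{example}[shift by one cell]\label{ex:one}
Let $m\ge2$ and compare $\mathcal E$ with $\mathcal E+(1,0)$. By the residue property, the only element of $\mathcal E$ that $\varepsilon(\sigma,\tau)+(1,0)$ can equal is $\varepsilon(\sigma',\tau)$ with $\sigma'\equiv\sigma+1$ modulo $3^m$; it does so exactly when $\sigma+1<3^m$ and $N(\sigma+1)=N(\sigma)$. If $\sigma$ ends in $0$, then $N$ does not change; if $\sigma$ ends in $1$, it grows by $1$. If $\sigma$ ends in exactly $j\ge1$ twos preceded by $0$ or $1$, then $N$ changes by $-j$ or $-j+1$ respectively; if all $m$ digits are $2$, then $\sigma+1=3^m$ is excluded. So $N(\sigma+1)=N(\sigma)$ exactly when $\sigma$ ends in $0$ or in $12$, and the shift preserves only the fraction $\frac13+\frac19=\frac49$ of the cells. In Figure~\ref{fig:stage} these are $36$ of the $81$ cells.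
\end{example}

So one cell of displacement, however small the cell, already destroys more than half of the overlap within a single stage. But the condition $N(\sigma+u)=N(\sigma)$ only decides whether $\varepsilon(\sigma,\tau)+(u,0)$ and $\varepsilon(\sigma+u,\tau)$ agree. If they do not, they differ by the vertical vector $(0,3^mw')$, $w'=N(\sigma)-N(\sigma+u)$, which corresponds to the vector $G^{-1}(0,3^mw')=U_\lambda(0,w')=(\lambda w',w')$ at the preceding, coarser level, and the shifted point may still belong to the full digit set if that level tolerates a shift by $(\lambda w',w')$. A shift by $0$ is always tolerated. So we follow a displacement from the finest level back to the coarsest; at each stage it has a certain probability of becoming $0$, and the sum of these probabilities must be small. The fixed value $\frac49$ is not good enough, and we need shifts $u$ for which $N(\sigma+u)=N(\sigma)$ is increasingly unlikely.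

Here is how to get them. Let $u$ have an \emph{isolated} digit $1$ at position $p$, meaning that its digit at position $p-1$ is $0$. If $\sigma$ has a digit different from $2$ at position $p-1$, no carry arrives at $p$; if, moreover, its digit at $p$ is $0$ or $1$, it becomes $1$ or $2$ and no carry leaves $p$. So, given these two events, this position contributes $0$ or $1$ to $N(\sigma+u)-N(\sigma)$ like a fair coin, without any effect on other positions. An isolated digit $2$ acts similarly. If $u$ has $L$ isolated digits, there are about $\frac49L$ independent coins, and no value of $N(\sigma+u)-N(\sigma)$ has probability much more than $L^{-1/2}$.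

This explains the shear $U_\lambda$: the displacement arriving at a stage is $(\lambda w,w)$, where $\lambda$ is the shear parameter of the following, finer stage and $w$ is a nonzero integer over which we have little control. We choose $\lambda$ such that $\lambda w$ has many isolated nonzero digits \emph{for every} $w$ in the relevant range, even after a small perturbation (caused by the term $N(\tau)$ in \eqref{eq:E}): we let $\lambda$ have many digits $1$ spaced widely apart, so that $\lambda w$ shows many disjoint copies of $w$.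

\section{Carries}\label{sec:carries}

\begin{lemma}\label{lem:carry}
Let $a\ge10$ be an integer and
\[
m=3^a,\qquad H=a+3,\qquad L=2^a,\qquad \lambda=\sum_{l=1}^{L}3^{lH}.
\]
Then $(L+1)H\le\frac m2$. Let $u=\lambda w+\Delta$ with integers $1\le|w|\le3m$ and $|\Delta|\le m$, let $\sigma$ be uniformly distributed on $\{0,1,\dots,3^m-1\}$, and let $\sigma'\in[0,3^m)$, $\sigma'\equiv\sigma+u\bmod3^m$. Then
\[
\mathbb P\bigl(N(\sigma')=N(\sigma)\bigr)\le\frac{3}{2\sqrt L}.
\]
\end{lemma}
\begin{proof}
\emph{The inequality.} For $a=10$ it reads $13\cdot1025=13325\le29524.5$; from $a$ to $a+1$ the left side is multiplied by less than $\frac{14}{13}\cdot2<3$ and the right side by $3$.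

\emph{Digits of $u$.} The map $\sigma\mapsto\sigma'$ is a bijection whose inverse is the corresponding map for $-u=\lambda(-w)-\Delta$; so $u$ and $-u$ give the same probability, and we may assume $w\ge1$. Write
\[
u=(3^Hw+\Delta)+\sum_{l=2}^{L}w\,3^{lH}.
\]
Since $w\le3^{a+1}$, we have $w<w+1\le3^{a+2}=3^{H-1}$. Since $|\Delta|\le3^a<3^H$, we have $0<3^Hw+\Delta<3^H(w+1)\le3^{2H-1}$. So the first summand occupies positions below $2H-1$, and the summand with index $l$ occupies positions in $[lH,(l+1)H-1)$. There is no overlap: for $2\le l\le L$ the digits of $u$ in positions $[lH,(l+1)H)$ are those of $w$, the digits in the positions $(l+1)H-1$, $1\le l\le L$, are $0$, and all nonzero digits lie in positions below $(L+1)H\le m$. In particular $0<u<3^m$.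

Let $3^{s}$ be the exact power of $3$ dividing $w$, let $\kappa\in\{1,2\}$ be the digit of $w$ in position $s$, and put $p_l=lH+s$ for $2\le l\le L$. Then $u$ has digit $\kappa$ at $p_l$ and digit $0$ at $p_l-1$: for $s>0$ the latter is a digit of $w$ below position $s$, and for $s=0$ it is the digit at $lH-1$. The pairs $\{p_l-1,p_l\}$ are disjoint.

\emph{The coins.} Denote the ternary digits of $\sigma,\sigma',u$ by $\sigma_j,\sigma'_j,u_j$, $0\le j<m$, and the carries by $c_j\in\{0,1\}$: $c_0=0$ and $\sigma_j+u_j+c_j=\sigma'_j+3c_{j+1}$; the last carry $c_m$ is dropped. Let $K=\{0,1\}$ if $\kappa=1$ and $K=\{1,2\}$ if $\kappa=2$, and consider the events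
\[
\mathcal A_l=\{\sigma_{p_l-1}\ne2,\ \sigma_{p_l}\in K\},\qquad 2\le l\le L .
\]
They are independent and have probability $\frac49$. On $\mathcal A_l$ we have $c_{p_l}=0$, because $\sigma_{p_l-1}+0+c_{p_l-1}\le2$. What happens at $p_l$ is then:
\begin{itemize}
\item if $\kappa=1$, the digit $0$ becomes $1$ or the digit $1$ becomes $2$; in both cases $c_{p_l+1}=0$; the number of twos changes by $0$ or $+1$;
\item if $\kappa=2$, the digit $1$ becomes $0$ or the digit $2$ becomes $1$; in both cases $c_{p_l+1}=1$; the number of twos changes by $0$ or $-1$.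
\end{itemize}
Condition on the set $\mathcal M=\{l:\mathcal A_l\text{ occurs}\}$ and on all digits $\sigma_j$ with $j\notin\{p_l:l\in\mathcal M\}$. Then the digits $\sigma_{p_l}$, $l\in\mathcal M$, are independent and uniform on $K$. All carries are determined, because the carries $c_{p_l}$ and $c_{p_l+1}$, $l\in\mathcal M$, do not depend on $\sigma_{p_l}\in K$; hence all $\sigma'_j$ with $j\notin\{p_l:l\in\mathcal M\}$ are determined too. Thus, conditionally, $N(\sigma')-N(\sigma)$ is a constant plus or minus a Binomial$(M,\frac12)$ variable, where $M=\#\mathcal M$.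

\emph{Atoms.} No value of a Binomial$(M,\frac12)$ variable has probability more than $(M+1)^{-1/2}$. For $M=2q$ this follows from
\[
\Bigl(\tbinom{2q}{q}4^{-q}\Bigr)^2=\prod_{k=1}^{q}\frac{(2k-1)^2}{(2k)^2}
=\frac1{2q+1}\prod_{k=1}^{q}\frac{(2k-1)(2k+1)}{(2k)^2}\le\frac1{2q+1},
\]
and for $M=2q-1$ the largest atom is $\binom{2q-1}{q}2^{-(2q-1)}=\binom{2q}{q}4^{-q}\le(2q+1)^{-1/2}<(M+1)^{-1/2}$. Now $M$ has a Binomial$(L-1,\frac49)$ distribution. From $\frac1{j+1}\binom{L-1}{j}=\frac1L\binom{L}{j+1}$ we get
\[
\mathbb E\,\frac1{M+1}=\frac{1-(5/9)^L}{\frac49L}\le\frac9{4L},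
\]
and by Jensen's inequality $\mathbb P(N(\sigma')=N(\sigma))\le\mathbb E(M+1)^{-1/2}\le\bigl(\mathbb E\frac1{M+1}\bigr)^{1/2}\le\frac3{2\sqrt L}$.
\end{proof}

\section{Proof of Theorem \ref{thm:counter}}\label{sec:assembly}

\subsection{The sequence}

For $i\ge1$ let
\[
a_i=i+9,\quad m_i=3^{a_i},\quad H_i=a_i+3,\quad L_i=2^{a_i},\qquad
\lambda_1=0,\quad \lambda_{i+1}=\sum_{l=1}^{L_i}3^{lH_i}.
\]
The sequence $(\tilde A_n)$ is the concatenation of the stages $(m_i,\lambda_i)$, $i=1,2,\dots$, each given by \eqref{eq:stage}, and $A_n=P^{-1}\tilde A_nP$. Note that $m_{i+1}=3m_i$. By Lemma~\ref{lem:carry},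
\begin{equation}\label{eq:lambda}
1\le\lambda_{i+1}<3^{L_iH_i+1}\le3^{(L_i+1)H_i}\le3^{m_i/2}.
\end{equation}
Put $M_i=m_1+\dots+m_i$ and $\beta_i=\lambda_1+\dots+\lambda_i$, with $M_0=\beta_0=0$. Since shears multiply by $U_\lambda U_{\lambda'}=U_{\lambda+\lambda'}$, Lemma~\ref{lem:stage} shows that at the end of stage $i$, that is, for $n=2M_i$,
\begin{equation}\label{eq:Bend}
\tilde B_{2M_i}^{-1}=3^{-M_i}U_{\beta_i}.
\end{equation}

\begin{lemma}\label{lem:summable}
The matrices $A_n$ satisfy \eqref{eq:standing}.
\end{lemma}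
\begin{proof}
Only $\sum\|B_n^{-1}\|<\infty$ remains to be shown, and we may replace $B_n$ by $\tilde B_n$, since $\|B_n^{-1}\|\le\|P^{-1}\|\,\|\tilde B_n^{-1}\|\,\|P\|$. Inside stage $i$ the partial products of \eqref{eq:stage} are $T^sSU_{\lambda_i}^{-1}$ and $T^sST^{m_i}SU_{\lambda_i}^{-1}$ with $1\le s\le m_i$. So for these $n$, by \eqref{eq:Bend},
\[
\tilde B_n^{-1}=3^{-M_{i-1}}U_{\beta_{i-1}}U_{\lambda_i}\cdot ST^{-s}\quad\text{or}\quad
3^{-M_{i-1}}U_{\beta_{i-1}}U_{\lambda_i}\cdot ST^{-m_i}ST^{-s}.
\]
As $\|S\|=\|T^{-s}\|=1$, this gives $\|\tilde B_n^{-1}\|\le3^{-M_{i-1}}\|U_{\beta_i}\|=3^{-M_{i-1}}(1+\beta_i)$. For $i\ge2$, \eqref{eq:lambda} and $\lambda_1=0$ yield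
\begin{equation}\label{eq:Lambda}
1+\beta_i\le i\,3^{m_{i-1}/2},
\end{equation}
so the $2m_i=6m_{i-1}$ terms of stage $i$ contribute at most $6i\,m_{i-1}3^{-m_{i-1}/2}$, which is summable over $i$.
\end{proof}

The test vector at the end of stage $I$ is, in the new coordinates, $\tilde z_I=(\lambda_{I+1},1)$. By \eqref{eq:Bend} and \eqref{eq:Lambda},
\begin{equation}\label{eq:test}
\bigl|\tilde B_{2M_I}^{-1}\tilde z_I\bigr|=\bigl|3^{-M_I}(\beta_{I+1},1)\bigr|\le(I+1)3^{m_I/2-M_I}\le(I+1)3^{-m_I/2}\longrightarrow0 .
\end{equation}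

\subsection{Following a displacement through the stages}

Let $\mathcal S_i=\tilde D_{(2M_i)}$ be the digit set at the end of stage $i$, with $\mathcal S_0=\{0\}$, and for $z\in\mathbb Z^2$ let
\[
r_i(z)=\mathbb P(d+z\in\mathcal S_i),\qquad d\text{ uniform on }\mathcal S_i .
\]
Thus $r_i(z)=\theta_{2M_i}(P^{-1}z)$ and $r_0(z)=\mathbf 1_{z=0}$. Let $G_i=3^{m_i}U_{\lambda_i}^{-1}$, and let $\mathcal E_i$, $\varepsilon_i(\sigma,\tau)$ be the objects of \eqref{eq:E} for stage $i$; so $\mathcal S_i=G_i\mathcal S_{i-1}+\mathcal E_i$.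

\begin{lemma}\label{lem:recursion}
Let $i\ge1$, $z\in\mathbb Z^2$, and let $\sigma,\tau$ be independent and uniform on $\{0,\dots,3^{m_i}-1\}$. Let $\varepsilon_i(\sigma',\tau')$ be the unique element of $\mathcal E_i$ congruent to $\varepsilon_i(\sigma,\tau)+z$ modulo $3^{m_i}\mathbb Z^2$. Then
\[
r_i(z)=\mathbb E\,r_{i-1}(z^-),\qquad z^-=G_i^{-1}\bigl(z+\varepsilon_i(\sigma,\tau)-\varepsilon_i(\sigma',\tau')\bigr)\in\mathbb Z^2 .
\]
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:residue}, $\#\mathcal S_i=9^{m_i}\,\#\mathcal S_{i-1}$, so every $d\in\mathcal S_i$ is uniquely $d=G_id^-+\varepsilon_i(\sigma,\tau)$ with $d^-\in\mathcal S_{i-1}$. If $d$ is uniform, then $d^-$ is uniform on $\mathcal S_{i-1}$, $\sigma,\tau$ are distributed as stated, and all three are independent. If $d+z=G_id^*+\varepsilon$ with $d^*\in\mathcal S_{i-1}$ and $\varepsilon\in\mathcal E_i$, then reduction modulo $G_i\mathbb Z^2=3^{m_i}\mathbb Z^2$ shows $\varepsilon=\varepsilon_i(\sigma',\tau')$, and then $d^*=d^-+z^-$. So $d+z\in\mathcal S_i$ if and only if $d^-+z^-\in\mathcal S_{i-1}$.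 As $z^-$ depends only on $(\sigma,\tau)$, the claim follows.
\end{proof}

The point of the construction is that displacements of the form $(\lambda_{i+1}w,w)$ with $w\ne0$ turn, with large probability, into displacements of the same form one stage earlier.

\begin{lemma}\label{lem:key}
For all $i\ge0$ and all integers $w$ with $1\le|w|\le m_{i+1}$,
\[
r_i(\lambda_{i+1}w,w)\le\sum_{j=1}^{i}\Bigl(3^{-a_j}+\tfrac32\,2^{-a_j/2}\Bigr).
\]
\end{lemma}
\begin{proof}
For $i=0$ the left side is $r_0(0,w)=0$. Let $i\ge1$, suppose the claim holds for $i-1$, and write $a,m,L$ for $a_i,m_i,L_i$. Apply Lemma~\ref{lem:recursion} to $z=(\lambda_{i+1}w,w)$. By \eqref{eq:E} the condition on $(\sigma',\tau')$ is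
\[
\tau'\equiv\tau+w,\qquad \sigma'\equiv\sigma+\lambda_{i+1}w+N(\tau)-N(\tau')\pmod{3^m}.
\]

\emph{No wrap.} Suppose first that $0\le\tau+w<3^m$. Then $\tau'=\tau+w$, and with $\Delta=N(\tau)-N(\tau')$, $u=\lambda_{i+1}w+\Delta$, we have $|\Delta|\le m$ and $\sigma'\equiv\sigma+u$. Suppose also that $0\le\sigma+u<3^m$, so that $\sigma'=\sigma+u$. Then
\[
z+\varepsilon_i(\sigma,\tau)-\varepsilon_i(\sigma',\tau')
=\bigl(\lambda_{i+1}w+\Delta+\sigma-\sigma',\ w+\tau-\tau'+3^m(N(\sigma)-N(\sigma'))\bigr)=(0,3^mw')
\]
with $w'=N(\sigma)-N(\sigma')$, and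
\[
z^-=G_i^{-1}(0,3^mw')=U_{\lambda_i}(0,w')=(\lambda_iw',w'),\qquad |w'|\le m_i .
\]
If $w'\ne0$, the induction hypothesis bounds $r_{i-1}(z^-)$. In all remaining cases we use $r_{i-1}\le1$. It remains to bound the probabilities of these cases.

\emph{Wraps.} The probability that $\tau+w\notin[0,3^m)$ is at most $|w|3^{-m}$, and given any $\tau$ without wrap, the probability that $\sigma+u\notin[0,3^m)$ is at most $|u|3^{-m}$. By \eqref{eq:lambda} the sum is at most
\[
(m_{i+1}+\lambda_{i+1}m_{i+1}+m_i)3^{-m}\le3\lambda_{i+1}m_{i+1}3^{-m}\le3^{a+2-m/2}\le3^{-a},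
\]
where the last step uses $\frac m2\ge(a+3)(2^a+1)\ge2a+2$ from Lemma~\ref{lem:carry}.

\emph{Absorption at $0$.} Given any $\tau$ without wrap, $u=\lambda_{i+1}w+\Delta$ is fixed, $1\le|w|\le m_{i+1}=3m$ and $|\Delta|\le m$. By Lemma~\ref{lem:carry} the conditional probability that there is no wrap of $\sigma$ and $w'=0$ is at most $\frac32L^{-1/2}=\frac32\,2^{-a/2}$.

Adding the three contributions completes the induction.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:counter}]
By Lemma~\ref{lem:summable}, \eqref{eq:standing} holds, so $\mu$ has compact support and, by Proposition~\ref{prop:indicator}, a density $f\le1$. Lemma~\ref{lem:key} with $w=1$ gives, for $z_I=P^{-1}\tilde z_I$ and every $I\ge1$,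
\[
\theta_{2M_I}(z_I)=r_I(\lambda_{I+1},1)\le\sum_{a\ge10}3^{-a}+\frac32\sum_{a\ge10}2^{-a/2}
=\frac32\,3^{-10}+\frac{3}{64}\cdot\frac1{1-2^{-1/2}}<0.001+0.17<\frac12 ,
\]
while $B_{2M_I}^{-1}z_I=P^{-1}\tilde B_{2M_I}^{-1}\tilde z_I\to0$ by \eqref{eq:test}. By Lemma~\ref{lem:overlap}, $f$ is not an indicator function, and by Proposition~\ref{prop:indicator}, $\mu$ is not spectral.
\end{proof}

\begin{remark}
Two features of the example exclude it from Theorem~\ref{thm:suff}(b): the parameters $\lambda_i$ are unbounded, so infinitely many different matrices occur; and there are arbitrarily long runs of the matrix $P^{-1}TP$, which has eigenvalue $1$, so every supremum in \eqref{eq:unifsum} is at least $1$ and \eqref{eq:unifsum} fails as well.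
\end{remark}

\section{The condition is necessary}\label{sec:nec}

We now prove Theorem~\ref{thm:nec}. The difficulty is that a given spectrum can be rather arbitrary. The idea is to sort it by residue classes modulo $\mathbb Z^2$. It will turn out that within each coset of $\{0,v,-v\}$ any class may be selected, and every such selection is a spectrum of the tail measure. This freedom is incompatible with $A_2^tv\notin\mathbb Z^2$.

Let $\mu=\mu_{\{A_n\}}$ exist and be spectral, and let $F_1=I$, $F_n=A_n\cdots A_2$. Since $A_1B_n^{-1}=F_n^{-1}$, the image of $\mu$ under $A_1$ is the law $\mu'$ of $X_1+\sum_{n\ge2}F_n^{-1}X_n$, so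
\[
\hat\mu'=\gamma\,\hat\nu,\qquad \nu=\mu_{\{A_2,A_3,\dots\}} .
\]
Let $\Lambda'\ni0$ be a spectrum of $\mu'$. By Lemma~\ref{lem:series}(ii), applied to $\mu'=\mu_{\{I,A_2,A_3,\dots\}}$, the zeros of $\hat\mu'$ lie in $\bigcup_{n\ge1}F_n^t(\pm v+\mathbb Z^2)\subset\frac13\mathbb Z^2$, so $\Lambda'\subset\frac13\mathbb Z^2$.

Let $\mathcal G=\frac13\mathbb Z^2/\mathbb Z^2$, a group of order $9$, and let $V=\{0,v,-v\}\le\mathcal G$. For $g\in\mathcal G$ put $\Lambda_g=\Lambda'\cap g$ and $q_g(\xi)=\sum_{\lambda\in\Lambda_g}|\hat\nu(\xi+\lambda)|^2$. Call $R\subset\mathcal G$ a \emph{transversal} if it contains exactly one element of each coset of $V$, and let $\Lambda_R=\bigcup_{g\in R}\Lambda_g$.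

\begin{lemma}\label{lem:exchange}
{\rm(i)} For every transversal $R$ the set $\Lambda_R$ is a spectrum of $\nu$. {\rm(ii)} $\Lambda'\cap(v+\mathbb Z^2)\neq\emptyset$.
\end{lemma}
\begin{proof}
Let $\lambda\ne\lambda'$ be in $\Lambda_R$. The class of $\lambda-\lambda'$ is not $\pm v$, since two classes of $R$ in the same coset of $V$ are equal. So $\gamma(\lambda-\lambda')\ne0$ by Lemma~\ref{lem:mask}(i), and $\hat\mu'(\lambda-\lambda')=0$ gives $\hat\nu(\lambda-\lambda')=0$. Hence $\{e_\lambda\}_{\lambda\in\Lambda_R}$ is orthonormal in $L^2(\nu)$, and Lemma~\ref{lem:complete} gives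
\[
\sum_{g\in R}q_g(\xi)\le1\qquad\text{for every transversal $R$ and all }\xi.
\]
Now apply Parseval to the spectrum $\Lambda'$ of $\mu'$, using that $\gamma$ is $\mathbb Z^2$-periodic:
\[
1=\sum_{\lambda\in\Lambda'}|\gamma(\xi+\lambda)|^2|\hat\nu(\xi+\lambda)|^2=\sum_{g\in\mathcal G}|\gamma(\xi+g)|^2q_g(\xi)\le\sum_{\text{cosets }\kappa\text{ of }V}\ \max_{g\in\kappa}q_g(\xi)\le1 .
\]
The first inequality holds because in each coset the weights $|\gamma(\xi+g)|^2$ sum to $1$ (Lemma~\ref{lem:mask}(ii)); the second is the preceding display for a transversal of maximizers at $\xi$. So there is equality throughout, and in each coset the weighted mean of the $q_g(\xi)$ equals their maximum. If $\xi\notin\frac13\mathbb Z^2$, all weights are positive by Lemma~\ref{lem:mask}(i), so $q_g(\xi)$ is constant for $g$ in each coset of $V$, and $\sum_{g\in R}q_g(\xi)=1$ for \emph{every} transversal $R$. By Lemma~\ref{lem:complete}, this proves (i). For (ii), $0\in\Lambda_0$, so $q_0(\xi)\ge|\hat\nu(\xi)|^2>0$ for $\xi$ near $0$. Choosing such $\xi\notin\frac13\mathbb Z^2$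 we get $q_v(\xi)=q_0(\xi)>0$, so $\Lambda_v\ne\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:nec}]
Let $\omega\in\mathcal G$ be the class of $A_2^tv\in\frac13\mathbb Z^2$ and suppose $\omega\ne0$. There is a transversal $R$ with $0\in R$ and $\omega\notin R$: if $\omega\in V$, this is automatic from $0\in R$; otherwise choose an element different from $\omega$ in the coset $\omega+V$. By Lemma~\ref{lem:exchange}(i), $\Lambda_R\ni0$ is a spectrum of $\nu=\mu_{\{A_2,A_3,\dots\}}$. Now apply Lemma~\ref{lem:exchange}(ii) with $\nu$ and $A_2$ in the roles of $\mu$ and $A_1$ and with the spectrum $A_2^{-t}\Lambda_R\ni0$ of the image of $\nu$ under $A_2$: there is $\lambda\in\Lambda_R$ with $A_2^{-t}\lambda\in v+\mathbb Z^2$. So $\lambda\in A_2^tv+\mathbb Z^2$ has class $\omega\notin R$, a contradiction. Hence $A_2^tv\in\mathbb Z^2$. Since $\nu$ is spectral by Lemma~\ref{lem:exchange}(i), the same argument applied to $\nu$ gives $A_3^tv\in\mathbb Z^2$, and inductively $A_n^tv\in\mathbb Z^2$ for all $n\ge2$.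
\end{proof}

\section{When the condition is sufficient}\label{sec:suff}

To prove Theorem~\ref{thm:suff} we combine the finite-level spectra mentioned in the introduction. At each level a frequency may be changed by an integer correction without affecting orthogonality. We use this freedom to keep the frequencies in the region where the tail factor $\hat\nu_n$ is bounded below, so that no mass is lost in the limit.

\begin{proof}[Proof of Theorem \ref{thm:suff}(a)]
As in Section~\ref{sec:nec} we may replace $\mu$ by the law $\mu'$ of $\sum_{i\ge1}F_i^{-1}X_i$, with $F_1=I$ and $F_i=A_i\cdots A_2$. By Lemma~\ref{lem:series}(i) applied to $\mu_{\{A_2,A_3,\dots\}}$, $\|F_n^{-1}\|\to0$. Let $\mu'_n$ be the law of the $n$-th partial sum; then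
\begin{equation}\label{eq:split}
\hat\mu'_n(\xi)=\prod_{i\le n}\gamma(F_i^{-t}\xi),\qquad \hat\mu'(\xi)=\hat\mu'_n(\xi)\,\hat\nu_n(F_n^{-t}\xi).
\end{equation}
Call $n$ \emph{good} if $|\hat\nu_n|\ge c$ on $\{|\xi|\le\frac12+\eta\}$.

\emph{Construction.} Let $\Lambda_0=\{0\}$ and $n_0=0$. Given $n_j$ and the finite set $\Lambda_j$, choose a good $n_{j+1}>n_j$ with
\begin{equation}\label{eq:nj}
|F_{n_{j+1}}^{-t}(\xi+\lambda)|\le\eta\qquad\text{for all }\lambda\in\Lambda_j,\ |\xi|\le j .
\end{equation}
For each tuple $(x_i)_{n_j<i\le n_{j+1}}$ with $x_i\in\{0,v,-v\}$ let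
\[
\omega=\sum_{n_j<i\le n_{j+1}}F_i^tx_i+F_{n_{j+1}}^tk,\qquad k\in\mathbb Z^2\text{ such that }F_{n_{j+1}}^{-t}\omega\in[-\tfrac12,\tfrac12)^2,
\]
so that $\omega=0$ for the zero tuple. Let $\Lambda_{j+1}$ be the set of all $\lambda+\omega$ with $\lambda\in\Lambda_j$. Then $\Lambda_j\subset\Lambda_{j+1}$.

\emph{Orthogonality.} The elements of $\Lambda_j$ are $\sum_{i\le n_j}F_i^tx_i+\sum_{1\le l\le j}F_{n_l}^tk_l$, where $k_l\in\mathbb Z^2$ depends only on $(x_i)_{i\le n_l}$. Consider two different tuples $(x_i)$, $(x_i')$, and let $i_0$ be the first index with $x_{i_0}\ne x'_{i_0}$. In the difference of the two elements, the terms $F_{n_l}^tk_l$ with $n_l<i_0$ cancel. Those with $n_l\ge i_0$ lie in $F_{n_l}^t\mathbb Z^2\subset F_{i_0}^t\mathbb Z^2$. For $i>i_0$ we have $F_i^tv=F_{i_0}^tA_{i_0+1}^t\cdots A_i^tv\in F_{i_0}^t\mathbb Z^2$; this is where the hypothesis $A_i^tv\in\mathbb Z^2$ for $i\ge2$ is used. Finally $x_{i_0}-x_{i_0}'\in\{\pm v,\pm2v\}\subset\pm v+\mathbb Z^2$, as $3v\in\mathbb Z^2$. So the difference lies in $F_{i_0}^t(\pm v+\mathbb Z^2)$.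 There the factor $\gamma(F_{i_0}^{-t}\,\cdot\,)$ vanishes, and with it both $\hat\mu'_{n_j}$ and $\hat\mu'$. Moreover the difference is not $0$, since $0\notin\pm v+\mathbb Z^2$. Hence $\Lambda_j$ consists of $3^{n_j}$ distinct elements whose exponentials are orthonormal in $L^2(\mu'_{n_j})$, a space of dimension at most $3^{n_j}$: so $\Lambda_j$ is a spectrum of $\mu'_{n_j}$. Since the $\Lambda_j$ increase, the exponentials of $\Lambda=\bigcup_j\Lambda_j$ are orthonormal in $L^2(\mu')$.

\emph{Completeness.} Fix $\xi\in\mathbb R^2$, and let $Q_j=\sum_{\lambda\in\Lambda_j}|\hat\mu'(\xi+\lambda)|^2$, which increases to $Q=\sum_{\lambda\in\Lambda}|\hat\mu'(\xi+\lambda)|^2\le1$. Let $l\ge1$ with $l-1\ge|\xi|$. Each $\lambda\in\Lambda_l$ has the form $\lambda=\lambda^-+\omega$ with $\lambda^-\in\Lambda_{l-1}$ and $|F_{n_l}^{-t}\omega|\le\frac12$, so $|F_{n_l}^{-t}(\xi+\lambda)|\le\eta+\frac12$ by \eqref{eq:nj}. As $n_l$ is good, \eqref{eq:split} gives $|\hat\mu'(\xi+\lambda)|\ge c\,|\hat\mu'_{n_l}(\xi+\lambda)|$ for all $\lambda\in\Lambda_l$.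 Since $\Lambda_l$ is a spectrum of $\mu'_{n_l}$, Parseval gives for $j<l$
\[
Q\ge Q_j+\sum_{\lambda\in\Lambda_l\setminus\Lambda_j}|\hat\mu'(\xi+\lambda)|^2\ge Q_j+c^2\Bigl(1-\sum_{\lambda\in\Lambda_j}|\hat\mu'_{n_l}(\xi+\lambda)|^2\Bigr).
\]
Let $l\to\infty$ with $j$ fixed; as $\Lambda_j$ is finite and $\hat\mu'_{n_l}\to\hat\mu'$ pointwise, we get $Q\ge Q_j+c^2(1-Q_j)$. Then $j\to\infty$ gives $c^2(1-Q)\le0$, so $Q=1$. By Lemma~\ref{lem:complete}, $\Lambda$ is a spectrum of $\mu'$, and $\mu$ is spectral.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:suff}(b)]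
Necessity is Theorem~\ref{thm:nec}. For sufficiency, assume $A_n^tv\in\mathbb Z^2$ for all $n\ge2$; by (a) it suffices to show that with $\eta=\frac14$ there is a $c>0$ that works for all $n\ge1$. If not, there are $n_j\ge1$ and $|\xi_j|\le\frac34$ with $\hat\nu_{n_j}(\xi_j)\to0$. Since $\{A_n:n\ge2\}$ is finite, a diagonal argument lets us pass to a subsequence for which $\xi_j\to\xi$ and, for every $i\ge1$, $A_{n_j+i}$ equals a fixed matrix $A_i'\in\{A_n:n\ge2\}$ for all large $j$. Let $b_k=\sup_{n\ge1}\|A_{n+1}^{-1}\cdots A_{n+k}^{-1}\|$; by \eqref{eq:unifsum}, $\sum_kb_k<\infty$. Also $\|A_1'^{-1}\cdots A_k'^{-1}\|\le b_k$, so $\nu'=\mu_{\{A_i'\}}$ exists. With the same random digits $X_k$, the sums $\sum_kA_{n_j+1}^{-1}\cdots A_{n_j+k}^{-1}X_k$ converge uniformly, as $j\to\infty$, to $\sum_kA_1'^{-1}\cdots A_k'^{-1}X_k$: the matrix coefficients of each fixed index $k$ agree for all large $j$, and the terms are dominated by $b_k$. Hence $\hat\nu_{n_j}(\xi_j)\to\hat\nu'(\xi)$, and so $\hat\nu'(\xi)=0$. By Lemma~\ref{lem:series}(ii), $\xi\in(A_n'\cdots A_1')^t(\pm v+\mathbb Z^2)$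 for some $n\ge1$, and this set is contained in $\mathbb Z^2$ because $(A_n')^tv\in\mathbb Z^2$. As $|\xi|\le\frac34$, we get $\xi=0$, contradicting $\hat\nu'(0)=1$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{The Orthogonal Bases of Exponential Functions Based on Moran--Sierpinski Measures},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s10114-024-2604-5.pdf},
doi:10.1007/s10114-024-2604-5.
\end{thebibliography}

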